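# Four-wise intersecting Sperner families and the formula for $s(n,r,t)$ when $4\le r\le 6$

## 1. Multiply intersecting families, antichains, product measures

Throughout, $[n]=\{1,\dots,n\}$, $2^{[n]}$ is the family of all subsets of $[n]$, and $\binom{[n]}k$ is the family of its $k$-element subsets.

**Definition ($r$-wise $t$-intersecting).** A family $\mathcal G\subset 2^{[n]}$ is $r$-wise $t$-intersecting if $|G_1\cap\dots\cap G_r|\ge t$ for all $G_1,\dots,G_r\in\mathcal G$. Repetitions are allowed, so an $r$-wise $t$-intersecting family is also $r'$-wise $t$-intersecting for every $r'\le r$.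

Example: the family of all subsets of $[5]$ of size at least $4$ is $4$-wise $1$-intersecting, because four sets that each miss at most one point miss together at most $4$ of the $5$ points.

**Definition (Sperner family, or antichain).** $\mathcal G$ is a Sperner family if $G\not\subset G'$ for all distinct $G,G'\in\mathcal G$.

Example: the family just described is not Sperner, since $[5]$ contains the $4$-sets, but $\binom{[5]}4$ is.

**Definition (the number $s(n,r,t)$).** $s(n,r,t)$ is the maximal size of an $r$-wise $t$-intersecting Sperner family in $2^{[n]}$.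

Example: $s(t,r,t)=1$, because the only subset of $[t]$ with at least $t$ elements is $[t]$.

**Definition (the families $\mathcal G_i$ and $\mathcal F_i$).** For $i\ge0$ let
$$\mathcal G_i(n,r,t)=\{G\subset[n]:|G\cap[t+ri]|\ge t+(r-1)i\},\qquad \mathcal F_i(n,k,r,t)=\mathcal G_i(n,r,t)\cap\tbinom{[n]}k .$$

For $n\ge t+ri$, a member of $\mathcal G_i$ misses at most $i$ of the first $t+ri$ points, so $r$ members miss at most $ri$ of them. Hence $\mathcal G_i$ is $r$-wise $t$-intersecting, and $\mathcal F_i$ is in addition Sperner, since all its members have size $k$. Example: $\mathcal G_1(5,4,1)$ is the family of subsets of $[5]$ of size at least $4$, and $\mathcal F_1(5,4,4,1)=\binom{[5]}4$. Note that $\mathcal G_0(n,r,t)=\{G\supset[t]\}$ does not depend on $r$.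

Two families on $[n]$ are isomorphic if a permutation of $[n]$ carries one to the other. For $r=4$ we write $\mathcal G_0(T)=\{G\supset T\}$ with $|T|=t$, and $\mathcal G_1(T)=\{|G\cap T|\ge t+3\}$ with $|T|=t+4$. These are the isomorphic copies of $\mathcal G_0$ and $\mathcal G_1$.

**Definition (up-set).** $\mathcal G$ is an up-set if $G\in\mathcal G$ and $G\subset G'\subset[n]$ imply $G'\in\mathcal G$. The up-set generated by $\mathcal F$ consists of all supersets of members of $\mathcal F$; it is $r$-wise $t$-intersecting if $\mathcal F$ is.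

Example: $\mathcal G_i$ is an up-set.

**Definition (product measure).** For $p\in(0,1)$ and $q=1-p$, $\mu_p(\mathcal G)=\sum_{G\in\mathcal G}p^{|G|}q^{n-|G|}$. We write $\mu=\mu_{1/2}$, the uniform measure.

Example: let $r=4$ and $n\ge t+4$. Then $\mu(\mathcal G_0)=2^{-t}$, and since a member of $\mathcal G_1$ misses no point or exactly one point of $[t+4]$,
$$\mu(\mathcal G_1)=2^{-t-4}\,(1+(t+4))=2^{-t}\,\tfrac{t+5}{16}.$$

We shall use the following textbook facts.

- Sperner's theorem with uniqueness: an antichain in $2^{[N]}$ has at most $\binom N{\lfloor N/2\rfloor}$ members, with equality only for a full middle level (one such level if $N$ is even, two if $N$ is odd).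
- The LYM inequality: an antichain $\mathcal A\subset2^{[N]}$ satisfies $\sum_{A\in\mathcal A}\binom N{|A|}^{-1}\le1$.
- Erdős' theorem: a family in $2^{[N]}$ without a chain of $3$ sets has at most as many members as the two largest binomial coefficients $\binom Ni$ together.
- Doob's maximal inequality: a nonnegative supermartingale with $X_0=1$ satisfies $\Pr(\max_sX_s\ge x)\le1/x$ for $x>0$.
- Hoeffding's inequality: if $X$ is binomial with parameters $n,p$ and $x\ge0$, then $\Pr(X\ge pn+x)$ and $\Pr(X\le pn-x)$ are at most $e^{-2x^2/n}$.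

## 2. The formula for $s(n,r,t)$ and the remaining pairs

How large can an $r$-wise $t$-intersecting antichain be when $n$ is large? The source of the problem, "Multiply-Intersecting Families Revisited" (http://www.cc.u-ryukyu.ac.jp/~hide/rwise-web.pdf), contains the following.

**Theorem 3 (known).** Let $r\ge7$ and $1\le t\le2^{r+1}-3r-1$. Then there exists $n_0$ such that for all $n>n_0$
$$s(n,r,t)=\begin{cases}|\mathcal F_0(n,k_0,r,t)|&\text{if }1\le t\le2^r-r-2,\\ |\mathcal F_1(n,k_1,r,t)|&\text{if }2^r-r-1\le t\le2^{r+1}-3r-1,\end{cases}$$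
where $k_0\in\{t+\lceil\frac{n-t}2\rceil,t+\lfloor\frac{n-t}2\rfloor\}$ and $k_1=t+r-1+\lceil\frac{n-t-r}2\rceil$. Moreover $\mathcal F_0(n,k_0,r,t)$ and $\mathcal F_1(n,k_1,r,t)$ are the only optimal configurations (up to isomorphism).

**Conjecture 2.** Theorem 3 is true for $4\le r\le6$ as well.

The conjecture is known for $t=1,2$ and for all pairs $(r,t)$ in the range $4\le r\le6$, $1\le t\le2^{r+1}-3r-1$, except $(4,t)$ with $3\le t\le19$ and $(5,3),(5,4),(6,3)$. The question is whether it holds for these remaining pairs. It does, for all of them. Put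
$$M_t=\max\{1,\tfrac{t+5}{16}\},\qquad\mu_t^*=2^{-t}M_t .$$
For $r=4$ this $\mu_t^*$ is the larger of $\mu(\mathcal G_0)$ and $\mu(\mathcal G_1)$. It is attained by $\mathcal G_a$ for $a\in\mathrm{Opt}(t)$, where $\mathrm{Opt}(t)=\{0\}$ for $t\le10$, $\{0,1\}$ for $t=11$, and $\{1\}$ for $12\le t\le19$.

**Theorem A.** Conjecture 2 (formula and uniqueness) holds for every $(4,t)$ with $1\le t\le19$. The conclusion of Theorem 3 also holds for every $(r,t)$ with $r\ge4$, $1\le t\le10$. In particular Conjecture 2 holds for $(4,t)$, $3\le t\le19$, and for $(5,3),(5,4),(6,3)$.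

**Theorem B (non-uniform version).** If $1\le t\le19$ and $\mathcal G\subset2^{[n]}$ is $4$-wise $t$-intersecting, then $|\mathcal G|\le2^{n-t}M_t$. If moreover $\mathcal G$ is a shifted up-set contained in neither $\mathcal G_0$ nor $\mathcal G_1$, then $|\mathcal G|\le2^{n-t}(M_t-\frac5{256})$. For $t=19$ the constant $\frac5{256}$ is best possible.

("Shifted" is defined in Section 4.)

**Theorem C (stability).** For $1\le t\le19$ there are $\varepsilon_0>0$ and $n_0$ such that for $n>n_0$ every $4$-wise $t$-intersecting Sperner family $\mathcal F\subset2^{[n]}$ with $|\mathcal F|\ge(\mu_t^*-\varepsilon_0)\binom n{\lfloor n/2\rfloor}$ is contained in an isomorphic copy of $\mathcal G_a(n,4,t)$ for some $a\in\mathrm{Opt}(t)$.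

**Theorem D (the range of $t$ is sharp).** For every $r\ge2$ and $t=2^{r+1}-3r$ (so $t=20$ for $r=4$) we have $s(n,r,t)>|\mathcal F_1(n,k_1,r,t)|$ for all large $n$.

The route is as follows. Theorem B is a problem about measures with no antichains in it, and it carries most of the work. A stability version of it at $p$ slightly above $\frac12$ yields Theorem C. Inside $\mathcal G_0$ or $\mathcal G_1$ the antichain problem is then exactly solvable, and this gives Theorem A.

## 3. Small ground sets, and the competition of $\mathcal G_0,\mathcal G_1,\mathcal G_2$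

Let $r\ge3$ and look at complements: an antichain of sets such that the union of any $r$ has at most $n-t$ elements. For $n=t+1$ there is only one member, since two would be distinct singletons with union of size $2$. For $n=t+2$, if a member has size $2$, any other member would lie inside it, which is impossible; if $\emptyset$ is a member it is the only one; otherwise all members are singletons, and three of them would have a union of size $3$. So $s(t+2,r,t)=2$. In these cases $s=\binom{n-t}{\lfloor(n-t)/2\rfloor}$, which is $|\mathcal F_0(n,k_0,r,t)|$.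

The hypothesis that $n$ is large cannot be dropped. For $r=4$, $t=3$, $n=7$, all seven $6$-subsets of $[7]$ form an antichain, and any four of them meet in at least $3$ points. But $|\mathcal F_0(7,5,4,3)|=\binom42=6$.

For large $n$ the first comparison is between measures. For fixed $r,t,i$ and $k=\frac n2+O(1)$,
$$|\mathcal F_i(n,k,r,t)|\Big/\tbinom n{\lfloor n/2\rfloor}\to\mu(\mathcal G_i(n,r,t))\qquad(n\to\infty),\tag{1}$$
because each allowed trace on $[t+ri]$ contributes $\binom{n-t-ri}{n/2+O(1)}\sim2^{-t-ri}\binom n{\lfloor n/2\rfloor}$ sets. For $r=4$ the numbers $2^t\mu(\mathcal G_i)$ are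
$$1,\qquad\frac{t+5}{16},\qquad\frac{1+(t+8)+\binom{t+8}2}{256}\qquad\text{for } i=0,1,2 .$$
At $t=10$ the first two are $1$ and $\frac{15}{16}$. At $t=11$ they are equal, so a finer comparison will be needed. At $t=19$ we get $1$, $\frac{384}{256}$, $\frac{379}{256}$: the family $\mathcal G_2$ trails $\mathcal G_1$ by only $\frac5{256}$. At $t=20$ the last two are $\frac{400}{256}$ and $\frac{407}{256}$, so $\mathcal G_2$ has overtaken. The same computation for general $r$ gives Theorem D.

**Proof of Theorem D.** Put $Q=2^r$, $t=2Q-3r\ge1$ and $m=t+2r=2Q-r$. Counting missed points, $2^m\mu(\mathcal G_2)=1+m+\binom m2=1+\frac{m(m+1)}2$. Also $2^{t+r}\mu(\mathcal G_1)=1+t+r$, so $2^m\mu(\mathcal G_1)=Q(t+r+1)=Q(2Q-2r+1)$. Hence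
$$2^m\big(\mu(\mathcal G_2)-\mu(\mathcal G_1)\big)=1+\tfrac{(2Q-r)(2Q-r+1)}2-Q(2Q-2r+1).$$
The middle term equals $\frac12(4Q^2-4Qr+r^2+2Q-r)=2Q^2-2Qr+Q+\frac{r(r-1)}2$, so the difference is $1+\frac{r(r-1)}2>0$. By (1), $s(n,r,t)\ge|\mathcal F_2(n,\lfloor n/2\rfloor,r,t)|>|\mathcal F_1(n,k_1,r,t)|$ for large $n$. $\square$

## 4. Complements, shifts, and a criterion in terms of walks

From now on we mostly work with complements. For $D\subset[N]$ put $m_D(s)=|D\cap[s]|$.

**Definition ($(r,t)$-family).** $\mathcal D\subset2^{[N]}$ is an $(r,t)$-family if $|D_1\cup\dots\cup D_r|\le N-t$ for all $D_1,\dots,D_r\in\mathcal D$; that is, if the complements form an $r$-wise $t$-intersecting family. If $\mathcal D\ne\emptyset$, then $N\ge t$.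

**Definition (stable).** $\mathcal D$ is stable if it is closed under taking subsets and under replacing an element $i\in D$ by some $j\notin D$ with $j>i$.

Example: for $N\ge t+ri$ the family $\mathcal C_i=\{D\subset[N]:|D\cap[t+ri]|\le i\}$ is stable, and it is the $(r,t)$-family of complements of $\mathcal G_i$. We use the notation $\mathcal C_0,\mathcal C_1$ below, with $r=4$.

In terms of $D$, the measure $\mu_p$ puts each element into $D$ ("missing") with probability $q=1-p$, independently. Families on an interval $[a+1,N]$ are treated as families on $[N-a]$ by relabelling.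

**Domination.** If $\mathcal D$ is stable, $D\in\mathcal D$ and $m_{D'}\le m_D$ pointwise, then $D'\in\mathcal D$. To see this, write $D=\{d_1<\dots<d_a\}$ and $D'=\{d_1'<\dots<d_b'\}$. Then $b\le a$, and $m_D(d_i')\ge m_{D'}(d_i')=i$ gives $d_i\le d_i'$. Delete $d_{b+1},\dots,d_a$, then move $d_b\to d_b'$, then $d_{b-1}\to d_{b-1}'$, and so on. When $d_i$ is moved, the larger elements already sit at $d_{i+1}'<d_{i+2}'<\cdots$ and the smaller ones at $d_1<\dots<d_{i-1}<d_i\le d_i'$, so the target is free (or is $d_i$ itself).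

**Definition (shift).** For $i<j$ the shift $S_{ij}(\mathcal G)$ is given, for $W\subset[n]\setminus\{i,j\}$, by these rules: $W$ and $W\cup\{i,j\}$ keep their status; $W\cup i\in S_{ij}(\mathcal G)$ iff at least one of $W\cup i$, $W\cup j$ is in $\mathcal G$; and $W\cup j\in S_{ij}(\mathcal G)$ iff both are. $\mathcal G$ is shifted if $S_{ij}(\mathcal G)=\mathcal G$ for all $i<j$.

Example: on $[3]$, $S_{12}$ carries $\{G\ni2\}$ to $\{G\ni1\}$.

**Step 1: shifts keep what we need.** The number of sets of each size is preserved, hence so is $\mu_p$. Up-sets go to up-sets: $S_{ij}$ acts separately on each fiber $\{X\subset\{i,j\}:W\cup X\in\mathcal G\}$, this action is monotone in the fiber and maps up-sets of $2^{\{i,j\}}$ to up-sets, and for an up-set $\mathcal G$ the fibers increase with $W$.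

The property "$r$-wise $t$-intersecting" is also preserved. Let $G_1',\dots,G_r'\in S_{ij}(\mathcal G)$. Put $G_a=G_a'$ if $G_a'\in\mathcal G$; otherwise $i\in G_a'\not\ni j$ and $G_a:=G_a'-i+j\in\mathcal G$, and we call this set moved. Suppose $|\bigcap G_a'|<t\le|\bigcap G_a|$. Then some set is moved, so $i\notin\bigcap G_a$ and $j\notin\bigcap G_a'$. The two intersections agree outside $\{i,j\}$, so the inequality of sizes forces $j\in\bigcap G_a$ and $i\notin\bigcap G_a'$. Hence some $G_b'$ misses $i$. It is unmoved, and $j\in G_b=G_b'$. Since $G_b'$ is in $S_{ij}(\mathcal G)$ and contains $j$ but not $i$, the set $G_b'-j+i$ is also in $\mathcal G$. Replace $G_b$ by it. A moved $G_a$ misses $i$, so the new intersection of $r$ members of $\mathcal G$ is $\bigcap G_a\setminus\{j\}=\bigcap G_a'$. Thus $|\bigcap G_a'|\ge t$, a contradiction.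

Repeated shifting ends, because $\sum_{G\in\mathcal G}\sum_{x\in G}x$ decreases whenever the family changes. If we start from an up-set, the final family is a shifted up-set, and the complements of its members form a stable family: replacing $j\in G$ by $i<j$ means replacing $i$ by $j$ in the complement.

**Lemma 1.** Let $\mathcal D$ be stable on $[N]$ and $t\ge0$. Then $\mathcal D$ is an $(r,t)$-family iff for all $D_1,\dots,D_r\in\mathcal D$ there is $0\le s\le N$ with $\sum_jm_{D_j}(s)\le s-t$. The "if" part needs no stability and holds tuple by tuple.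

*Proof.* If such an $s$ exists, then $|\bigcup D_j|\le(s-t)+(N-s)=N-t$. Conversely, let $\mathcal D\ne\emptyset$ be an $(r,t)$-family. For $t=0$ take $s=0$; so let $t\ge1$, and recall $N\ge t$. Suppose $\sum_jm_{D_j}(s)\ge s-t+1$ for all $s$. List the elements of the $D_j$ with multiplicity as $e_1\le e_2\le\cdots$. Taking $s=t-1+k$ we get $e_k\le t-1+k$ for $1\le k\le N-t+1$. Move $e_k$ to $t-1+k$ for these $k$ and delete the other elements. Within each $D_j$ the elements go to distinct positions in the same order, never to the left, so the resulting $D_j'$ is in $\mathcal D$ by domination. But $\bigcup D_j'=\{t,\dots,N\}$ has $N-t+1$ elements, a contradiction. $\square$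

Stability is needed for "only if": $\{\emptyset,\{1\}\}$ on $[2]$ is a $(2,1)$-family, but for $D_1=D_2=\{1\}$ the sums $0,2,2$ at $s=0,1,2$ exceed $s-1$.

We record what the "if" part says for families that are not $(3,1)$. If a family $\mathcal E$ on $[a+1,N]$ is not a $(3,1)$-family, then
$$\text{there are }E_1,E_2,E_3\in\mathcal E\text{ with }\textstyle\sum_im_{E_i}(a+s')\ge s'\text{ for all }0\le s'\le N-a.\tag{2}$$

**Lemma 2 (walk bound).** Let $u>1$ with $pu+(1-p)u^{-(r-1)}\le1$. Then $\mu_p(\{D:\exists s,\ s-r\,m_D(s)\ge h\})\le u^{-h}$ for real $h\ge0$. In particular every stable $(r,t)$-family has $\mu_p\le u^{-t}$.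

*Proof.* The walk $s-r\,m_D(s)$ steps by $+1$ with probability $p$ and by $-(r-1)$ with probability $1-p$. So $u^{s-rm_D(s)}$ is a nonnegative supermartingale starting at $1$, and the maximal inequality applies. For the second part, Lemma 1 applied to $r$ copies of $D$ gives an $s$ with $r\,m_D(s)\le s-t$. $\square$

## 5. What the walk bound gives, and where it stops

Let $f_r(t)$ be the supremum of $\mu$ over all $(r,t)$-families, over all $N$, and $F_r(t)=2^tf_r(t)$. Stable families suffice here (pass to the up-set generated by the complements and shift). The following are immediate.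

- $f_r(0)=1$, and $f_r(t)$ is nonincreasing in $t$ and in $r$.
- $F_r$ is nondecreasing in $t$: adding a point that is never missing turns an $(r,t)$-family into an $(r,t+1)$-family of half the measure. So $F_r(t)\ge F_r(0)=1$.
- For $r\ge2$, $t\ge1$: $f_r(t)\le f_2(1)\le\frac12$, since a $(2,1)$-family does not contain both a set and its complement.

Theorem B asserts $F_4(t)=M_t$ for $1\le t\le19$. The natural first attempt is Lemma 2 with $p=\frac12$, where the condition is $u+u^{-(r-1)}\le2$. For $r=3$ take $u=1/\beta$, and for $r=4$ take $u=1/\alpha$, where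
$$\beta=\tfrac{\sqrt5-1}2,\quad\beta^3-2\beta+1=0;\qquad\alpha\in(0,1),\quad\alpha^3+\alpha^2+\alpha=1,\quad\alpha^4-2\alpha+1=0 .$$
With $\lambda=\alpha^4=2\alpha-1$ we get
$$f_3(t)\le\beta^t,\qquad f_4(t)\le\alpha^t,\qquad f_4(4k)\le\lambda^k.\tag{3}$$
Since $.5437+.5437^2+.5437^3>1$, we have $\alpha<.5437$ and $\lambda<.0874$. But $\alpha>\frac12$, because $\frac18+\frac14+\frac12<1$. So (3) gives only $F_4(t)\le(2\alpha)^t$, which is larger than $1$ already for $t=1$. This cannot be repaired by a better estimate of the same event. As $N\to\infty$, the probability that $s-4m_D(s)$ ever reaches $t$ tends to exactly $\alpha^t$: the walk goes up in unit steps and drifts to $-\infty$, and stopping the martingale $\alpha^{-(s-4m_D(s))}$ (bounded until the walk reaches $t$) gives $\alpha^{-t}\Pr(\text{hit})=1$.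

The second attempt is to condition on the trace on $[t]$. Let $\mathcal D$ be a stable $(4,t)$-family on $[t+N]$. By domination a trace of size $k$ may be moved to the last $k$ places of $[t]$. By Lemma 1 the tails of the members with this trace form a $(4,4k)$-family, because the walk condition $4k+\sum m(s')\le s'$ remains. So their measure is at most $\lambda^k$, and
$$2^t\mu(\mathcal D)\le\sum_k\binom tk\lambda^k=(1+\lambda)^t=(2\alpha)^t .$$
This is the walk bound again, to the digit. The reason is visible. For $\mathcal C_0$ the tail family for $k=0$ has measure $1$ and the others are empty, while the sum pays the full price for all $k$ at once. We must show that if some tail family with $k\ge1$ is nonempty, then the tail family for $k=0$ is much smaller than $1$. For that, tails with different $k$ have to be played against each other. The next section sets this up.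

We shall need the following numerical bounds, obtained from $\lambda<.0874$ and the value of $\beta$:
$$\lambda^2<.00764,\quad\lambda^3<6.677\cdot10^{-4},\quad\lambda^4<5.836\cdot10^{-5},\quad\lambda^5<5.101\cdot10^{-6},\quad\lambda^6<4.459\cdot10^{-7},\quad\lambda^7<3.898\cdot10^{-8},$$
$$\beta^3<.236069,\quad\beta^6<.055729,\quad\beta^9<.013157,\quad\beta^{12}<.003107,\quad\beta^{15}<.000734,\quad\beta^{18}<.000174 .$$
For $n\le19$ and $k\ge7$ the ratio of $\binom n{k+1}\lambda^{k+1}$ to $\binom nk\lambda^k$ is at most $\frac{12}8\lambda<.14$, so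
$$\sum_{k\ge7}\tbinom nk\lambda^k\le\tfrac1{.86}\tbinom n7\lambda^7\qquad(n\le19).\tag{4}$$

**Definition (trivial).** A stable $(r,t)$-family with $t\ge1$ is trivial if $D\cap[t]=\emptyset$ for all its members. For a nonempty family this is equivalent to $\{t\}\notin\mathcal D$: from $i\in D\cap[t]$ pass to $\{i\}$ and then to $\{t\}$.

Example: $\mathcal C_0$ is trivial, and $\mathcal C_1$ is not.

Let $N_r(t)$ be the supremum of $2^t\mu$ over nontrivial stable $(r,t)$-families ($0$ if there are none). Trivial ones have $2^t\mu\le1$, so $F_r(t)=\max(1,N_r(t))$.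

## 6. Systems of tails

**Definition ($r$-system).** An $r$-system on $[N]$ is a chain $\mathcal D_0\supseteq\mathcal D_1\supseteq\cdots$ of stable families on $[N]$, finitely many of them nonempty and $\mathcal D_0\ne\emptyset$, such that for all $k_1,\dots,k_r\ge0$ and all $D_j\in\mathcal D_{k_j}$ there is $s\in[0,N]$ with
$$\sum_jm_{D_j}(s)\le s-\sum_jk_j.\tag{5}$$
We put $c=\max\{k:\mathcal D_k\ne\emptyset\}$, $\nu_k=\mu(\mathcal D_k)$ and $\Phi(t)=\sum_k\binom tk\nu_k$.

Example, $r=4$: the families $\mathcal D_k=\{D:m_D(4)\le1-k\}$ on $[N]$, $N\ge4$, form a $4$-system; take $s=4$ in (5). Here $c=1$, $\nu_0=\frac5{16}$, $\nu_1=\frac1{16}$ and $\Phi(t)=\frac{5+t}{16}$. These are the tails of $\mathcal C_1$. Likewise $\mathcal D_k=\{D:m_D(8)\le2-k\}$, $N\ge8$, with $s=8$, has $c=2$, measures $\frac{37}{256},\frac9{256},\frac1{256}$, and $\Phi(19)=\frac{37+171+171}{256}=\frac{379}{256}$. These are the tails of $\mathcal C_2$.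

**Lemma 3.** Let $\mathcal D\ne\emptyset$ be a stable $(r,t)$-family on $[t+N]$, $t\ge1$. For $0\le k\le t$ let $T_k=\{t-k+1,\dots,t\}$ and $\mathcal D_k=\{D'\subset[N]:T_k\cup(t+D')\in\mathcal D\}$; let $\mathcal D_k=\emptyset$ for $k>t$. This is an $r$-system and $2^t\mu(\mathcal D)\le\Phi(t)$. $\mathcal D$ is trivial iff $c=0$. If $D\in\mathcal D$ has $|D\cap[t]|=k$, then its tail $(D\setminus[t])-t$ lies in $\mathcal D_k$.

*Proof.* If $|D\cap[t]|=k$, replacing $D\cap[t]$ by $T_k$ lowers $m_D$, so the result is in $\mathcal D$ by domination. This is the last claim. It also shows that, conditionally on a trace of size $k$, the measure of $\mathcal D$ is at most $\nu_k$; summing over the $2^t$ traces gives $2^t\mu(\mathcal D)\le\Phi(t)$. The families are nested (delete $t-k$ from $T_{k+1}$) and stable (subsets and right moves inside $[t+1,t+N]$), and $\emptyset\in\mathcal D_0$. For (5), apply Lemma 1 to the sets $T_{k_j}\cup(t+D_j)$: there is $s$ with $0\le\sum m(s)\le s-t$, so $s=t+s'$ with $s'\ge0$, and $\sum_j(k_j+m_{D_j}(s'))\le s'$.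 Finally, $c\ge1\iff\emptyset\in\mathcal D_1\iff\{t\}\in\mathcal D$. $\square$

Consequently $N_r(t)$ is at most any bound for $\Phi(t)$ that is valid in all $r$-systems with $c\ge1$.

**Lemma 4.** In an $r$-system, for $0\le j<r$ and $k\le c$, $\mathcal D_k$ is an $(r-j,\;jc+(r-j)k)$-family. In particular $\nu_k\le f_r(rk)$ for all $k$.

*Proof.* Apply (5) to $j$ copies of $\emptyset\in\mathcal D_c$ and $r-j$ members of $\mathcal D_k$. The empty sets contribute nothing on the left and $jc$ on the right, so $\sum m(s)\le s-jc-(r-j)k$. Now use the "if" part of Lemma 1. The last claim is $j=0$; for $k>c$ it is void. $\square$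

This is the point that the earlier attempts lacked: the copies of $\emptyset\in\mathcal D_c$ give away sets but gain in intersection. For instance, in a $4$-system with $c\ge1$ the family $\mathcal D_0$ is a $(2,2c)$-family, so $\nu_0\le\frac12$. With $\nu_k\le\lambda^k$ for $k\ge1$ this gives $N_4(4)\le\frac12+(1+\lambda)^4-1<\frac12+.3982<1$, hence $F_4(4)=1$, and by monotonicity $f_4(t)=2^{-t}$ for $t\le4$: a few lines settle these cases. For $t=8$ this is not enough: even with $\nu_1\le f_4(4)=\frac1{16}$ the first two terms are allowed to be $\frac12+\frac8{16}=1$. So we need better bounds for $\nu_0$. Since $\mathcal D_0$ is a $(3,c)$-family, these come from $r=3$.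

## 7. Exact values for three sets

In a $3$-system with $c\ge1$, $\mathcal D_0$ is a $(2,c)$-family, so $\nu_0\le\frac12$. By Lemmas 3 and 4,
$$N_3(t)\le\tfrac12+\sum_{k\ge1}\tbinom tkf_3(3k).\tag{6}$$

**Lemma 5.** $f_3(j)=2^{-j}$ for $j=1,2,3$; $f_3(6)<.0334$; $N_3(1)\le\frac58$; $N_3(2)\le.7834$.

*Proof.* **Step 1: a first bound for $y=F_3(3)$.** If $y>1$, then $y=N_3(3)$, and (6) gives $y\le\frac12+\frac38y+3f_3(6)+f_3(9)$, since $f_3(3)=\frac y8$. By (3), $\frac58y\le.5+3(.055729)+.013157=.680344$, so $y\le1.6\cdot.680344<1.089$. Hence $y\le1.089$ in any case.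

**Step 2: improve $f_3(6)$.** Let $w=F_3(6)$. If $w>1$, then (6) gives
$$w\le\tfrac12+\tfrac68(1.089)+\tfrac{15}{64}w+20\beta^9+15\beta^{12}+6\beta^{15}+\beta^{18}\le1.63108+\tfrac{15}{64}w,$$
the constants being $.5+.81675+.26314+.046605+.004404+.000174$. So $f_3(6)=\frac w{64}\le\frac{1.63108}{49}<.0334$. If $w=1$, this holds too.

**Step 3: feed it back.** If $y>1$, Step 1 with the new bound gives $y\le1.6(.5+3(.0334)+.013157)<.99$, a contradiction. So $F_3(3)=1$, and by monotonicity $F_3(1)=F_3(2)=1$. By (6), $N_3(1)\le\frac12+\frac18$ and $N_3(2)\le\frac12+\frac28+.0334$. $\square$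

## 8. Constants for four sets

**Lemma 6.** In a $4$-system: $\nu_0\le\frac5{16}$ if $c=1$; $\nu_0\le.196$ if $c=2$; $\nu_0\le\frac18$ if $c\ge3$.

*Proof.* By Lemma 4, $\mathcal D_0$ is a $(3,c)$- and a $(2,2c)$-family. If $c\ge3$, use $f_3(3)=\frac18$. Let $c\in\{1,2\}$. If $\mathcal D_0$ is nontrivial as a $(3,c)$-family, then $\nu_0\le2^{-c}N_3(c)$, which is at most $\frac5{16}$, respectively $.19585$. If it is trivial, all members lie in $[c+1,N]$ and $|D\cup D'|\le N-2c=(N-c)-c$, so it is a $(2,c)$-family on $N-c$ points and $\nu_0\le2^{-c}\cdot\frac12$. $\square$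

In the system of tails of $\mathcal C_1$ the bound $\frac5{16}$ is attained.

**Lemma 7.**
(a) $f_4(4)=2^{-4}$ and $f_4(8)=2^{-8}$.
(b) $N_4(4)\le\frac9{16}$.
(c) A stable family that is both $(4,4)$ and $(3,5)$ has $\mu\le\frac9{256}$. Hence $\nu_1\le\frac9{256}$ in $4$-systems with $c\ge2$.
(d) $N_4(8)\le\frac{13}{16}$.
(e) A stable family that is $(4,4)$ and $(3,6)$ has $16\mu\le.417$; one that is $(4,4)$ and $(3,7)$ has $16\mu\le.256$.
(f) $F_4(12)\le\frac{17}{16}$ and $F_4(16)\le1.52$.

*Proof.* For nontrivial families we use the system of Lemma 3, so $c\ge1$, together with $\nu_k\le f_4(4k)\le\lambda^k$. Each part improves the constants used in the next.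

**Step (a): the exact values at $4$ and $8$.** By Lemma 6, $\nu_0\le\frac5{16}$ whenever $c\ge1$, so $N_4(4)\le\frac5{16}+(1+\lambda)^4-1<.72$ and $F_4(4)=1$. Hence $\nu_1\le f_4(4)=\frac1{16}$ in every $4$-system, and
$$c=1\ \Longrightarrow\ \Phi(t)=\nu_0+t\nu_1\le\tfrac{5+t}{16}.\tag{7}$$
For $t=8$: if $c=1$, then $\Phi(8)\le\frac{13}{16}$. Before the case $c\ge2$, note that
$$\sum_{k\ge3}\tbinom8k\lambda^k=56\lambda^3+70\lambda^4+56\lambda^5+28\lambda^6+8\lambda^7+\lambda^8<.0418 .$$
So for $c\ge2$, $\Phi(8)\le.196+\frac8{16}+28\lambda^2+.0418<.196+.5+.2140+.0418<1$. (Lemma 6 gives $\nu_0\le.196$ whenever $c\ge2$.) Therefore $F_4(8)=1$, and $\nu_2\le f_4(8)=\frac1{256}$ in every $4$-system.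

**Step (b): the gap at $t=4$.** If $c=1$, then $\Phi(4)\le\frac9{16}$ by (7). If $c\ge2$, then $\Phi(4)\le.196+\frac4{16}+\frac6{256}+(4\lambda^3+\lambda^4)<.196+.25+.0235+.0028<\frac9{16}$.

**Step (c): a better $\nu_1$ when $c\ge2$.** If the family is trivial as a $(4,4)$-family, all members avoid $[4]$, and on $[5,N]$ it is a $(3,1)$-family since $N-5=(N-4)-1$. So $\mu\le\frac1{16}\cdot\frac12<\frac9{256}$. If it is nontrivial, $\mu\le\frac1{16}N_4(4)\le\frac9{256}$. In a $4$-system with $c\ge2$, $\mathcal D_1$ is $(4,4)$ and $(3,c+3)$ by Lemma 4, hence $(3,5)$.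

**Step (d): the gap at $t=8$.** If $c=1$, use (7). If $c\ge2$, then $\Phi(8)\le.196+8\cdot\frac9{256}+\frac{28}{256}+.0418<.63$.

**Step (e): a better $\nu_1$ for larger $c$.** Let $\mathcal D$ be $(4,4)$ and $(3,5+i)$, $i\in\{1,2\}$. If it is trivial as a $(4,4)$-family, it is a $(3,1+i)$-family on $[5,N]$, so $16\mu\le2^{-1-i}$ by Lemma 5, that is, at most $\frac14$, respectively $\frac18$. Otherwise take its system from Lemma 3 ($r=4$, $t=4$), with families $\mathcal D_k'$ and measures $\nu_k'$. Let $D_1',D_2',D_3'\in\mathcal D_k'$. Lemma 1 for the $(3,5+i)$-property, applied to the sets $T_k\cup(4+D_b')\in\mathcal D$, gives an $s$ with $s\ge5+i>4$. With $s=4+s'$ it says $3k+\sum_bm_{D_b'}(s')\le s'-1-i$. So $\mathcal D_0'$ is $(3,1+i)$ and $\mathcal D_1'$ is $(3,4+i)$; also $\mathcal D_1'$ is $(4,4)$ by Lemma 4. Thus $\nu_0'\le2^{-1-i}$, $\nu_2'\le\frac1{256}$, and $4\nu_3'+\nu_4'\le.0028$.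
For $i=1$, (c) gives $\nu_1'\le\frac9{256}$ and $16\mu\le\frac14+4\cdot\frac9{256}+\frac6{256}+.0028<.417$.
For $i=2$, the case $i=1$ gives $\nu_1'\le\frac{.417}{16}$ and $16\mu\le\frac18+4\cdot\frac{.417}{16}+\frac6{256}+.0028<.256$.

**Step (f): bounds for $\nu_3$ and $\nu_4$.** Let $t=12$. If $c=1$, then $\Phi(12)\le\frac{17}{16}$. If $c\ge2$, then
$$\Phi(12)\le.196+\tfrac{108}{256}+\tfrac{66}{256}+220\lambda^3+495\lambda^4+792\lambda^5+924\lambda^6+\sum_{k\ge7}\tbinom{12}k\lambda^k$$
$$<.87569+.14690+.02889+.00405+.00042+.00005<1.06,$$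
using (4) for the last sum. Hence $\nu_3\le f_4(12)\le\frac{17}{65536}$ in every $4$-system. Now let $t=16$. If $c=1$, then $\Phi(16)\le\frac{21}{16}$. If $c\ge2$, then
$$\Phi(16)\le.196+\tfrac{144}{256}+\tfrac{120}{256}+560\cdot\tfrac{17}{65536}+1820\lambda^4+4368\lambda^5+8008\lambda^6+\sum_{k\ge7}\tbinom{16}k\lambda^k$$
$$<1.22725+.14527+.10622+.02229+.00358+.0006<1.52 .$$
Hence $\nu_4\le f_4(16)\le\frac{1.52}{65536}$ in every $4$-system. $\square$

## 9. The gap $\frac5{256}$ below $M_t$

We now treat all $t\le19$ at once. The next lemma bounds $\Phi$ in an arbitrary $4$-system, away from the system of tails of $\mathcal C_1$.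

**Lemma 8.** In every $4$-system:
(i) if $c=1$, then $N\ge4$, and either $\mathcal D_k\subset\{D:m_D(4)\le1-k\}$ for all $k\in\{0,1\}$, or $\Phi(t)\le\frac5{16}+\frac{9t}{256}$ for all $t\ge0$;
(ii) if $c\ge2$, then $\Phi(11)\le.8$ and $\Phi(19)\le\frac{379}{256}$.

*Proof.* **Step (i): one nonempty family above $\mathcal D_0$.** $\mathcal D_1$ is a nonempty $(4,4)$-family, so $N\ge4$. If it is nontrivial, $\nu_1\le\frac1{16}N_4(4)\le\frac9{256}$ and, with $\nu_0\le\frac5{16}$, the second alternative holds. If it is trivial, view it as a family $\mathcal E$ on $[5,N]$, of measure $\varepsilon=16\nu_1$. If $\varepsilon\le\frac12$, then $\nu_1\le\frac8{256}$ and again the second alternative holds. If $\varepsilon>\frac12=f_3(1)$, then $\mathcal E$ is not a $(3,1)$-family, and (2) with $a=4$ gives $E_1,E_2,E_3\in\mathcal D_1$ with $\sum m_{E_i}(4+s')\ge s'$ for $0\le s'\le N-4$. Apply (5) to $E_1,E_2,E_3\in\mathcal D_1$ and any $D\in\mathcal D_k$; it gives an $s$ with $\sum m_{E_i}(s)+m_D(s)\le s-3-k$. If $s\ge4$, then $m_D(4)\le m_D(s)\le s-3-k-(s-4)=1-k$.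 If $s<4$, then $m_D(s)\le s-3-k$, so $m_D(4)\le m_D(s)+4-s\le1-k$. This is the first alternative.

**Step (ii), $c=2$: the range where $\mathcal C_2$ lives.** Here $\nu_0\le.196$, $\nu_1\le\frac9{256}$ and $\nu_2\le\frac1{256}$, so $\Phi(11)\le.196+\frac{99+55}{256}<.8$. For $t=19$ consider the nonempty $(4,8)$-family $\mathcal D_2$ (so $N\ge8$), and note $\binom{19}2=171=19\cdot9$. There are three cases.

- If $\mathcal D_2$ is nontrivial, $\nu_2\le\frac1{256}N_4(8)\le\frac{13}{4096}$ and $\Phi(19)\le.196+\frac{171}{256}+171\cdot\frac{13}{4096}<1.41$.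
- If $\mathcal D_2$ is trivial with $256\nu_2\le\frac12$, then $\Phi(19)\le.196+\frac{171}{256}+\frac{171}{512}<1.2$.
- If $\mathcal D_2$ is trivial with $256\nu_2>\frac12$, then on $[9,N]$ it is not a $(3,1)$-family, and (2) with $a=8$ gives $E_1,E_2,E_3\in\mathcal D_2$ with $\sum m_{E_i}(8+s')\ge s'$ for $0\le s'\le N-8$. Apply (5) to $E_1,E_2,E_3$ and any $D\in\mathcal D_k$: there is $s$ with $\sum m_{E_i}(s)+m_D(s)\le s-6-k$. If $s\ge8$, then $m_D(8)\le m_D(s)\le s-6-k-(s-8)=2-k$. If $s<8$, then $m_D(8)\le m_D(s)+8-s\le2-k$. So $\nu_0\le\frac{1+8+28}{256}=\frac{37}{256}$, $\nu_1\le\frac9{256}$, $\nu_2\le\frac1{256}$, and $\Phi(19)\le\frac{37+171+171}{256}=\frac{379}{256}$.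

**Step (ii), $c\ge3$: everything is smaller.** Now $\nu_0\le\frac18$. By Lemma 4, $\mathcal D_1$ is $(4,4)$ and $(3,6)$, so $\nu_1\le\frac{.417}{16}$. The family $\mathcal D_2$ is $(4,8)$ and $(3,9)$. If it is trivial as a $(4,8)$-family, it is $(3,1)$ on $[9,N]$ and $\nu_2\le\frac1{512}$; otherwise $\nu_2\le\frac{13}{4096}$. So $\nu_2\le\frac{13}{4096}$ in both cases. Also $\nu_3\le\frac{17}{65536}$. Thus
$$\Phi(11)\le.125+11\cdot\tfrac{.417}{16}+55\cdot\tfrac{13}{4096}+165\cdot\tfrac{17}{65536}+\sum_{k\ge4}\tbinom{11}k\lambda^k<.125+.28669+.17457+.04281+.022<.8,$$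
where the last sum is $330\lambda^4+462\lambda^5+462\lambda^6$ plus a rest bounded by (4). If $c=3$,
$$\Phi(19)\le.125+19\cdot\tfrac{.417}{16}+171\cdot\tfrac{13}{4096}+969\cdot\tfrac{17}{65536}<.125+.49519+.54273+.25136<1.42 .$$
If $c\ge4$, then $\mathcal D_1$ is $(4,4)$ and $(3,7)$, so $\nu_1\le\frac{.256}{16}=.016$, and $\nu_4\le\frac{1.52}{65536}$. With (4),
$$\Phi(19)\le.125+.304+.54273+.25136+3876\cdot\tfrac{1.52}{65536}+\sum_{k\ge5}\tbinom{19}k\lambda^k$$
$$<1.22309+.0899+(.05932+.01210+.0023)<1.39,$$
where the bracket bounds $11628\lambda^5$, $27132\lambda^6$ and $\frac1{.86}50388\lambda^7$. All values obtained for $\Phi(19)$ are at most $\frac{379}{256}=1.48\ldots$ $\square$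

**Proposition 9.** Let $1\le t\le19$ and let $\mathcal D$ be a stable $(4,t)$-family on $[n]$. If $\mathcal D$ is not contained in $\mathcal C_0=\{D:D\cap[t]=\emptyset\}$ and (in case $n\ge t+4$) not contained in $\mathcal C_1=\{D:|D\cap[t+4]|\le1\}$, then $n\ge t+4$ and $2^t\mu(\mathcal D)\le M_t-\frac5{256}$.

*Proof.* $\mathcal D$ is nonempty and nontrivial, so its system from Lemma 3 (on $[N]$, $N=n-t$) has $c\ge1$. By Lemma 4 the nonempty $\mathcal D_c$ is a $(4,4c)$-family, so $N\ge4$.

**Step 1: $c=1$.** If the first alternative of Lemma 8(i) held, then every $D\in\mathcal D$ with $|D\cap[t]|=k$ would have its tail in $\mathcal D_k$, so $|D\cap[t+4]|\le k+(1-k)=1$, contrary to assumption. So $2^t\mu(\mathcal D)\le\Phi(t)\le\frac5{16}+\frac{9t}{256}$. For $t\ge11$ this equals $\frac{5+t}{16}-\frac{7t}{256}\le M_t-\frac{77}{256}$. For $t\le10$ it is at most $\frac{80+90}{256}<1-\frac5{256}$.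

**Step 2: $c\ge2$, by convexity in $t$.** Fix the numbers $\nu_k$ of the given system. Lemma 8(ii) holds for every $4$-system, so it bounds $\Phi(11)$ and $\Phi(19)$ for these $\nu_k$, whatever $t$ they came from. For $t\le10$, $\Phi(t)\le\Phi(11)\le.8<1-\frac5{256}$. For $11\le t\le19$, the function $t\mapsto\sum_k\binom tk\nu_k$ is convex on the integers, since its second differences are $\sum_k\binom t{k-2}\nu_k\ge0$. Hence
$$\Phi(t)\le\tfrac{19-t}8(.8)+\tfrac{t-11}8\cdot\tfrac{379}{256},\qquad M_t=\tfrac{19-t}8\cdot1+\tfrac{t-11}8\cdot\tfrac{384}{256},$$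
and the difference is at least $\min(.2,\frac5{256})=\frac5{256}$. $\square$

**Proof of Theorem B.** Pass to the generated up-set, which does not decrease $|\mathcal G|$, and shift. Either Proposition 9 applies to the complements, or the family is contained in $\mathcal G_0$ or $\mathcal G_1$, whose measures are at most $2^{-t}M_t$. The second statement is Proposition 9. For $t=19$, the family $\mathcal G_2$ with $n\ge27$ is a shifted up-set and $4$-wise $19$-intersecting. It is contained in neither $\mathcal G_0$ nor $\mathcal G_1$, since it contains $[n]\setminus\{1,2\}$. Its measure is $2^{-27}(1+27+\binom{27}2)=2^{-19}\cdot\frac{379}{256}$, while $M_{19}=\frac{384}{256}$. $\square$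

## 10. Near-extremal families for $p$ slightly above $\frac12$

An antichain with about $\binom n{\lfloor n/2\rfloor}$ members lives mostly on sizes near $\frac n2$, and the up-set it generates is controlled by its measure at a $p$ a little above $\frac12$; this is Section 11. So we need to know that families with $\mu_p$ close to $\mu_t^*$ lie inside a copy of $\mathcal G_a$, and here $n$ is not bounded.

Fix $1\le t\le19$ and let $\tau=2^{-2t-20}$. Since $(.98)^{24}>\frac12$, we have $(.49)^{t+5}\ge2^{-t-6}$, hence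
$$3\tau<2^{-t}\cdot\tfrac5{256},\qquad5\tau<\tfrac14(.49)^{t+5}.\tag{8}$$
Choose $M\ge t+5$ with $e^{-M/40}+(3/2)^{-M/3}\le\tau$, and then $p_1\in(\frac12,.51]$ with $M(p_1-\frac12)\le\tau$. For $p\in[\frac12,p_1]$ and any event depending on at most $M$ coordinates, the $\mu_p$- and $\mu_{1/2}$-measures differ by at most $M(p-\frac12)\le\tau$: couple coordinatewise, so that each coordinate differs with probability $p-\frac12$.

**Proposition 10.** Let $n>M$, $p\in[\frac12,p_1]$, and let $\mathcal G\subset2^{[n]}$ be a $4$-wise $t$-intersecting up-set with $\mu_p(\mathcal G)\ge\mu_t^*-\tau$. Then $\mathcal G\subset\mathcal G_a(T)$ for some $a\in\mathrm{Opt}(t)$ and some $T$.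

*Proof.* Steps 1 to 4 treat stable families; Steps 5 to 7 undo the shifts.

**Step 1: reduce a stable family to a family on $[M]$.** Let $\mathcal D$ be a stable $(4,t)$-family on $[n]$ with $\mu_p(\mathcal D)\ge\mu_t^*-\tau$. For $P\subset[M]$ let $\mathcal D(P)=\{E\subset[M+1,n]:P\cup E\in\mathcal D\}$, let $\eta=(3/2)^{-M/3}$, and
$$\mathcal P=\{P\subset[M]:|P|\ge M/3,\ \mu_p(\mathcal D(P))>\eta\}.$$
Claim: for $P_1,\dots,P_4\in\mathcal P$ there is $s\le M$ with $\sum m_{P_j}(s)\le s-t$. Suppose not, and put $e=\sum|P_j|-(M-t)$. Then $e\ge\frac{4M}3-M+t\ge\frac M3$. Apply Lemma 2 on $[M+1,n]$ with $r=4$, $u=\frac32$, $h=\frac M3$; its condition $\frac32p+\frac8{27}(1-p)\le1$ holds for $p\le.51$. So the sets $E\subset[M+1,n]$ for which some $s'$ satisfies $s'-4|E\cap[M+1,M+s']|\ge\frac M3$ have measure at most $\eta$, and each $\mathcal D(P_j)$ contains an $E_j$ not of this kind. Lemma 1 for the sets $P_j\cup E_j\in\mathcal D$ gives $s$ with $\sum_jm_{P_j\cup E_j}(s)\le s-t$. By assumption $s>M$, so $s=M+s'$ with $s'\ge1$,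 and $\sum_j|E_j\cap[M+1,M+s']|\le s'-e$. Hence $\sum_j\big(s'-4|E_j\cap[M+1,M+s']|\big)\ge4e$, and some $j$ has $s'-4|E_j\cap[M+1,M+s']|\ge e\ge\frac M3$, a contradiction.

**Step 2: apply Proposition 9 on $[M]$.** Let $\bar{\mathcal P}=\{D'\subset[M]:m_{D'}\le m_P\text{ for some }P\in\mathcal P\}$. It is stable, since subsets and right moves lower $m_{D'}$. By the claim and the "if" part of Lemma 1 it is a $(4,t)$-family. By Hoeffding, since $q\ge.49$, $\mu_p(|P|<\frac M3)\le e^{-2M(.49-1/3)^2}\le e^{-M/40}$. So the members of $\mathcal D$ whose trace on $[M]$ is not in $\mathcal P$ have measure at most $e^{-M/40}+\eta\le\tau$, and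
$$\mu_p(\mathcal D)\le\mu_p(\bar{\mathcal P})+\tau\le\mu_{1/2}(\bar{\mathcal P})+2\tau .$$
Hence $\mu_{1/2}(\bar{\mathcal P})\ge\mu_t^*-3\tau>\mu_t^*-2^{-t}\frac5{256}$ by (8). Proposition 9 on $[M]$ (recall $M\ge t+5$) gives $\bar{\mathcal P}\subset\mathcal C_a$ for $a=0$ or $a=1$. Here $a\in\mathrm{Opt}(t)$, because a non-optimal $\mathcal C_a$ has measure at most $\mu_t^*-2^{-t}/16<\mu_t^*-3\tau$: for $t\le10$ compare $\frac{t+5}{16}\le\frac{15}{16}$ with $1$, and for $t\ge12$ compare $1$ with $\frac{t+5}{16}\ge\frac{17}{16}$.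

**Step 3: the allowed traces are almost full.** All of $\mathcal D$ except measure at most $\tau$ lies in $\mathcal C_a$ (now on $[n]$). Since $|\mu_p(\mathcal C_a)-\mu_t^*|\le\tau$, we get $\mu_p(\mathcal D\cap\mathcal C_a)\ge\mu_t^*-2\tau\ge\mu_p(\mathcal C_a)-3\tau$. Every trace on $[t]$ (if $a=0$) or on $[t+4]$ (if $a=1$) has probability at least $(.49)^{t+4}$. So by (8), for every trace allowed in $\mathcal C_a$, the tails $E$ with (trace)$\,\cup E\in\mathcal D$ have measure greater than $\frac34$. On the other hand, by Lemma 2 with $r=3$, $t=1$, $u=\frac32$ (its condition $\frac32p+\frac49(1-p)\le1$ holds for $p\le.51$), a stable $(3,1)$-family has $\mu_p\le\frac23$.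

**Step 4: no exceptional member remains.** Let $a=0$. If $\mathcal D\not\subset\mathcal C_0$, then $\{t\}\in\mathcal D$, so $c\ge1$ in the system of Lemma 3. Then $\mathcal D_0$ is a $(3,c)$-family by Lemma 4, hence a $(3,1)$-family. But $\mathcal D_0$ is the fiber of the trace $\emptyset$, a stable family of measure greater than $\frac34$, a contradiction.

Let $a=1$. If some $D\in\mathcal D$ has $|D\cap[t+4]|\ge2$, then $\{t+3,t+4\}\in\mathcal D$. The fiber of the trace $\{t\}$ on $[t+4]$ is a stable family on $[t+5,n]$ of measure greater than $\frac34$, so it is not a $(3,1)$-family. By (2) with ground set $[t+5,n]$ there are $E_1,E_2,E_3$ in it with $\sum m_{E_i}(t+4+s')\ge s'$ for $0\le s'\le n-t-4$. Then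
$$\{t+3,t+4\},\quad\{t\}\cup E_1,\quad\{t+1\}\cup E_2,\quad\{t+2\}\cup E_3$$
are in $\mathcal D$, the last two by right shifts. The sums $\sum m(s)$ are $0$ for $s<t$, are $1,2,3,4,5$ for $s=t,\dots,t+4$, and are at least $5+s'$ at $s=t+4+s'$. So they always exceed $s-t$, contradicting Lemma 1. Hence $\mathcal D\subset\mathcal C_a$.

**Step 5: go back through the shifts.** Now let $\mathcal G$ be general, and shift $\mathcal G=\mathcal G^0\to\mathcal G^1\to\dots\to\mathcal G^m$ to a family with stable complements. All $\mathcal G^l$ are $4$-wise $t$-intersecting up-sets with the same $\mu_p$, and $\mathcal G^m\subset\mathcal G_a$, $a\in\mathrm{Opt}(t)$, by Steps 1 to 4. So it suffices to show: if $\mathcal H=S_{ij}(\mathcal K)\subset\mathcal G_a(T)$ with $\mathcal K=\mathcal G^l$, then $\mathcal K\subset\mathcal G_a(T')$ for some $T'$ with $|T'|=|T|$. Note that $\mu_p(\mathcal H)\ge\mu_t^*-\tau\ge\mu_p(\mathcal G_a(T))-2\tau$.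

Let $G\in\mathcal K\setminus\mathcal G_a(T)$. Then $G\notin\mathcal H$, so $j\in G\not\ni i$ and $G-j+i\in\mathcal H\subset\mathcal G_a(T)$. If $i,j\in T$, or $i,j\notin T$, or $i\notin T\ni j$, then $|(G-j+i)\cap T|\le|G\cap T|$, which is impossible; so in these cases $\mathcal K\subset\mathcal G_a(T)$. From now on $i\in T$ and $j\notin T$. Put $U=T\setminus\{i\}$, $T'=U\cup\{j\}$ and $R=[n]\setminus(T\cup\{j\})$.

**Step 6: the case $a=0$.** If $G\in\mathcal K$ and $G\not\supset T$, then $G-j+i\supset T$, so $G\supset U\cup j$ and $i\notin G$. If there is no such $G$, then $\mathcal K\subset\mathcal G_0(T)$. Otherwise $V_j=U\cup j\cup R\in\mathcal K$, as $\mathcal K$ is an up-set. If some $U\cup i\cup W\in\mathcal K$ with $W\subset R$, then $V_i=U\cup i\cup R\in\mathcal K$ as well, so $V_j\in\mathcal H$; but $V_j\not\supset T$, a contradiction. Hence every member of $\mathcal K$ containing $T$ contains $j$, and $\mathcal K\subset\mathcal G_0(T')$.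

**Step 7: the case $a=1$.** Here $|U|=t+3$. If $G\in\mathcal K\setminus\mathcal G_1(T)$, then $i\notin G\ni j$ and $t+3\le|(G-j+i)\cap T|=|G\cap T|+1$, so $|G\cap T|=|G\cap U|=t+2$ and $G\cap U=U\setminus x$ for some $x\in U$. For $x\in U$ and $h\in\{i,j\}$ let
$$\mathcal W_h^x=\{W\subset R:(U\setminus x)\cup h\cup W\in\mathcal K\},$$
an up-set in $2^R$. For given $x$, the families $\mathcal W_i^x$ and $\mathcal W_j^x$ are not both nonempty: otherwise $R$ is in both, so $(U\setminus x)\cup j\cup R\in\mathcal H$, which has only $t+2$ elements in $T$. Every trace on $T\cup\{j\}$ has probability at least $(.49)^{t+5}$, so by (8) every such trace allowed in $\mathcal G_1(T)$ is filled in $\mathcal H$ with conditional measure greater than $\frac34$. For the trace $(U\setminus x)\cup i$ the tails in $\mathcal H$ are exactly $\mathcal W_i^x\cup\mathcal W_j^x$, so $\mu_p(\mathcal W_i^x\cup\mathcal W_j^x)>\frac34$. Thus exactly one of $\mathcal W_i^x,\mathcal W_j^x$ is nonempty, and it has measure greater than $\frac34$. Let $X_h=\{x\in U:\mathcal W_h^x\ne\emptyset\}$;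 then $U$ is the disjoint union of $X_i$ and $X_j$.

If $X_j=\emptyset$, then $\mathcal K\subset\mathcal G_1(T)$, since a set of $\mathcal K$ outside $\mathcal G_1(T)$ makes some $\mathcal W_j^x$ nonempty.

If $X_i=\emptyset$, then $\mathcal K\subset\mathcal G_1(T')$. Indeed, sets of $\mathcal K$ outside $\mathcal G_1(T)$ have $|G\cap T'|=t+3$. A set $G\in\mathcal K\cap\mathcal G_1(T)$ with $|G\cap T'|\le t+2$ would satisfy $|G\cap U|=t+2$, $i\in G$ and $j\notin G$, giving some $\mathcal W_i^x\ne\emptyset$, which is impossible.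

Suppose finally that $x\in X_j$ and $y\in X_i$. As $|U|\ge4$, choose distinct $z,w\in U\setminus\{x,y\}$. The trace $(U\setminus z)\cup\{i,j\}$ is allowed in $\mathcal G_1(T)$, and members of $\mathcal H$ containing both $i$ and $j$ are in $\mathcal K$. So the tails $W\subset R$ with $(U\setminus z)\cup\{i,j\}\cup W\in\mathcal K$ have measure greater than $\frac34$, and likewise for $w$. We choose four random tails with empty intersection, each with law $\mu_p$. Independently for each $e\in R$, remove $e$ from $W_b$ for a uniformly random $b\in[4]$, and from each other $W_{b'}$ independently with probability $(q-\frac14)/\frac34\in[0,1]$. Then $e$ is removed from a given $W_b$ with probability $\frac14+\frac34\cdot\frac{q-1/4}{3/4}=q$, so each $W_b$ has law $\mu_p$, and $\bigcap W_b=\emptyset$. Each of the four conditions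
$$(U\setminus x)\cup j\cup W_1,\quad(U\setminus y)\cup i\cup W_2,\quad(U\setminus z)\cup\{i,j\}\cup W_3,\quad(U\setminus w)\cup\{i,j\}\cup W_4\ \in\mathcal K$$
fails with probability less than $\frac14$, so with positive probability all hold. The intersection of these four sets is $U\setminus\{x,y,z,w\}$, because the first misses $i$ and the second misses $j$. Its size is $t-1$, a contradiction. $\square$

## 11. From the up-set at $p=\frac12+n^{-1/3}$ to the antichain

**Proof of Theorem C.** Let $\mathcal F\subset2^{[n]}$ be a $4$-wise $t$-intersecting Sperner family and $\mathcal G$ the up-set it generates, which is also $4$-wise $t$-intersecting. Let $n$ be large, $p=\frac12+n^{-1/3}$ and $K=\lceil\frac n2+\frac12n^{2/3}\rceil\le n$.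

**Step 1: compare $\mathcal F$ with $\mathcal G$ on one level.** Let $\emptyset=C_0\subset C_1\subset\dots\subset C_n=[n]$ be a uniformly random maximal chain. The events $\{C_{|F|}=F\}$, $F\in\mathcal F$, are disjoint, since a chain contains at most one member of an antichain. For $|F|\le K$ they imply $C_K\in\mathcal G$. So
$$\sum_{F\in\mathcal F,\,|F|\le K}\binom n{|F|}^{-1}\le\delta_K,\qquad\delta_k:=\Pr(C_k\in\mathcal G).$$

**Step 2: compare that level with $\mu_p$.** Since $\mathcal G$ is an up-set, $\delta_k$ is nondecreasing. A $\mu_p$-random set of size $k$ is distributed as $C_k$, so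
$$\mu_p(\mathcal G)=\sum_k\Pr(\mathrm{Bin}(n,p)=k)\,\delta_k\ge\delta_K\Pr(\mathrm{Bin}(n,p)\ge K)=\delta_K(1-o(1))$$
by Hoeffding, as $pn=\frac n2+n^{2/3}$ exceeds $\frac n2+\frac12n^{2/3}$ by $\frac12n^{2/3}$, so that the failure probability is at most $e^{-n^{1/3}/2}$.

**Step 3: the large sets do not matter.** By Hoeffding, $\sum_{k>K}\binom nk\le2^ne^{-n^{1/3}/2}=o\big(\binom n{\lfloor n/2\rfloor}\big)$. Since $\binom n{|F|}\le\binom n{\lfloor n/2\rfloor}$, we obtain
$$|\mathcal F|\le\big(\mu_p(\mathcal G)+o(1)\big)\tbinom n{\lfloor n/2\rfloor},\tag{9}$$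
with $o(1)$ depending only on $n$. Put $\varepsilon_0=\tau/2$. If $|\mathcal F|\ge(\mu_t^*-\varepsilon_0)\binom n{\lfloor n/2\rfloor}$ and $n$ is large, then $n>M$, $p\le p_1$ and $\mu_p(\mathcal G)\ge\mu_t^*-\tau$. Proposition 10 gives $\mathcal F\subset\mathcal G\subset\mathcal G_a(T)$ with $a\in\mathrm{Opt}(t)$. $\square$

## 12. Antichains inside $\mathcal G_0(T)$ and $\mathcal G_1(T)$

**Lemma 11.** Let $n\ge t+6$. (a) A Sperner family in $\mathcal G_0(T)$ has at most $\binom{n-t}{\lfloor(n-t)/2\rfloor}$ members, with equality only for $\{G\supset T:|G|=k_0\}$, $k_0\in\{t+\lceil\frac{n-t}2\rceil,t+\lfloor\frac{n-t}2\rfloor\}$. (b) A Sperner family in $\mathcal G_1(T)$ ($r=4$) has at most $|\mathcal F_1(n,k_1,4,t)|$ members, with equality only for $\mathcal G_1(T)\cap\binom{[n]}{k_1}$.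

*Proof.* (a) is Sperner's theorem with uniqueness for $\{G\setminus T:G\in\mathcal F\}$ on $n-t$ points.

(b) Let $m=t+4=|T|$, $R=[n]\setminus T$, $N=|R|\ge2$, $b_1=\binom N{\lceil N/2\rceil}$ and $b_2=\binom N{\lceil N/2\rceil-1}$, the two largest binomial coefficients. As $k_1=t+3+\lceil N/2\rceil$, we have $|\mathcal F_1(n,k_1,4,t)|=mb_1+b_2$. Let $\mathcal F\subset\mathcal G_1(T)$ be Sperner and put $\mathcal A_x=\{A\subset R:(T\setminus x)\cup A\in\mathcal F\}$ for $x\in T$, and $\mathcal B=\{B\subset R:T\cup B\in\mathcal F\}$.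

**Step 1: the bound.** $\mathcal A_x$ and $\mathcal B$ are antichains, and $A\subseteq B$ never holds for $A\in\mathcal A_x$, $B\in\mathcal B$. So $\mathcal A_x\cap\mathcal B=\emptyset$, and $\mathcal A_x\cup\mathcal B$, a union of two antichains, has no chain of $3$ sets. By Erdős' theorem $|\mathcal A_x|+|\mathcal B|\le b_1+b_2$, and by Sperner $|\mathcal A_x|\le b_1$. Averaging $|\mathcal B|$ over the $m$ points $x$,
$$|\mathcal F|=\sum_{x\in T}\Big(\tfrac{m-1}m|\mathcal A_x|+\tfrac1m\big(|\mathcal A_x|+|\mathcal B|\big)\Big)\le(m-1)b_1+b_1+b_2=mb_1+b_2 .$$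

**Step 2: equality.** Equality forces $|\mathcal A_x|=b_1$ for all $x$ and $|\mathcal B|=b_2$. If $N$ is even, $\mathcal A_x=\binom R{N/2}$, so every $B\in\mathcal B$ has size less than $\frac N2$. By LYM, $|\mathcal B|/\binom N{N/2-1}\le\sum_{B\in\mathcal B}\binom N{|B|}^{-1}\le1$, and equality forces $|B|=\frac N2-1$ throughout, that is, $\mathcal B=\binom R{N/2-1}$. If $N$ is odd, $b_1=b_2$, and each of $\mathcal A_x$, $\mathcal B$ is one of the two middle levels. As $A\subseteq B$ never holds, $\mathcal B$ is the lower and every $\mathcal A_x$ the upper level. In both cases all sets of $\mathcal F$ have size $t+3+\lceil N/2\rceil=k_1$. $\square$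

The tie of measures at $t=11$ is broken by the following exact comparison.

**Lemma 12.** For $t=11$, $r=4$, $n\ge15$: $|\mathcal F_1(n,k_1)|>|\mathcal F_0(n,k_0)|$.

*Proof.* Let $N=n-15$. Then $|\mathcal F_1|=15b_1+b_2$ with $b_1,b_2$ as above, and $|\mathcal F_0|=\binom{N+4}{\lfloor(N+4)/2\rfloor}$.

If $N$ is odd, $|\mathcal F_1|=16\binom N{(N-1)/2}$. We have $\binom{h+1}{\lfloor(h+1)/2\rfloor}\le2\binom h{\lfloor h/2\rfloor}$: equality for odd $h$, and for even $h$ the left side is $\binom h{h/2}+\binom h{h/2-1}$, so the inequality is strict. Four such steps from $N$ to $N+4$ give $|\mathcal F_0|<16\binom N{(N-1)/2}$.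

If $N$ is even, put $C=\binom N{N/2}$. Then $b_2=C\frac N{N+2}$, so $|\mathcal F_1|=C\big(16-\frac2{N+2}\big)=C\,\frac{16N+30}{N+2}$. Since $\binom{h+2}{h/2+1}=\binom h{h/2}\cdot\frac{4(h+1)}{h+2}$ for even $h$, $|\mathcal F_0|=16C\frac{(N+1)(N+3)}{(N+2)(N+4)}$. Finally $(16N+30)(N+4)=16N^2+94N+120>16N^2+64N+48=16(N+1)(N+3)$. $\square$

## 13. Formula and uniqueness for all remaining pairs

**Proof of Theorem A.** **Step 1: $r=4$, $1\le t\le19$.** Here $19=2^5-12-1$ and $10=2^4-4-2$. By (1) for $\mathcal F_0(n,k_0)$ and $\mathcal F_1(n,k_1)$, a $4$-wise $t$-intersecting Sperner family $\mathcal F$ of maximum size has $|\mathcal F|\ge(\mu_t^*-\varepsilon_0)\binom n{\lfloor n/2\rfloor}$ for large $n$. By Theorem C, $\mathcal F\subset\mathcal G_a(T)$ with $a\in\mathrm{Opt}(t)$.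

- For $t\le10$: $a=0$, and Lemma 11(a) gives the formula and uniqueness.
- For $12\le t\le19$: $a=1$, and Lemma 11(b) gives both.
- For $t=11$: $a\in\{0,1\}$. If $a=0$, then $|\mathcal F|\le|\mathcal F_0(n,k_0)|<|\mathcal F_1(n,k_1)|$ by Lemmas 11(a) and 12, contradicting maximality. So $a=1$, and Lemma 11(b) gives both.

**Step 2: $r\ge4$, $1\le t\le10$, in particular $(5,3),(5,4),(6,3)$.** An $r$-wise $t$-intersecting family is $4$-wise $t$-intersecting. So for large $n$, $s(n,r,t)\le s(n,4,t)=\binom{n-t}{\lfloor(n-t)/2\rfloor}$, and a family attaining this bound is isomorphic to $\mathcal F_0(n,k_0,4,t)=\mathcal F_0(n,k_0,r,t)$ for one of the two values of $k_0$. These families are $r$-wise $t$-intersecting and Sperner, so the bound is attained. Since $t\le10\le2^r-r-2$, this is exactly the conclusion of Theorem 3 for $(r,t)$.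

Hence Conjecture 2 is true for all the remaining pairs: $(4,t)$ with $3\le t\le19$, and $(5,3),(5,4),(6,3)$. $\blacksquare$
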